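\title{Decremental transitive closure in planar digraphs with sublinear update time and constant query time}

\begin{abstract}
We give algorithms that maintain a planar digraph on $n$ vertices under an online sequence of arc deletions and answer reachability queries between arbitrary pairs of vertices in constant time, with amortized update time $O(n^{1-\epsilon})$ for a fixed $\epsilon>0$, initialization included. The simplest version has total update time $\tilde O(n^{2-1/21})$; refinements give $\tilde O(n^{9/5})$ and, with randomization, expected time $\tilde O(n^{7/4})$. The key fact is combinatorial. Fix a set $X$ of vertices and consider the sets $\{b\in X: b \text{ reaches } v\}$ for all vertices $v$ and all moments of the deletion sequence. In a planar digraph this family has bounded VC-dimension, so it has only $|X|^{O(1)}$ members, and the set-intersection test in a query can be tabulated.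
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $G$ be a digraph with $n$ vertices and $m$ arcs whose underlying undirected graph is planar. A \emph{decremental transitive closure algorithm} is initialized with $G$ and then receives an online sequence of arc deletions, which may continue until no arc is left. Between deletions it must answer \emph{queries}: given vertices $u$ and $v$, is there a directed path from $u$ to $v$ in the current graph? The \emph{total update time} is the time spent on initialization and on all deletions together. The algorithm has \emph{amortized update time} $U(n)$ if its total update time is $O((n+m)\,U(n))$ for every such $G$ and every deletion sequence. Since $m=O(n)$ for planar digraphs without loops and parallel arcs, this means total time $O(n\,U(n))$; the bound covers short and empty deletion sequences, so initialization cannot be arbitrarily expensive. The \emph{query time} is the time needed for one query. The following question is posed in \cite{source}.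

\begin{quote}
Is there a constant $\epsilon>0$ and a decremental transitive closure algorithm for planar digraphs with amortized update time $O(n^{1-\epsilon})$ and query time $O(\operatorname{polylog} n)$?
\end{quote}

Three simple algorithms show why linear update time is the threshold. We write $\tilde O$ to hide factors polylogarithmic in $n$. First, one can store the graph and answer a query by a graph search: amortized update time $O(1)$, query time $O(n)$. Second, the set of vertices reachable from one fixed source can be maintained in $\tilde O(n)$ total time \cite{IKLS}; running this for all $n$ sources gives amortized update time $\tilde O(n)$ and query time $O(1)$. No method that stores one bit per pair of vertices can do better, and deleting the middle arc of a directed path changes about $n^2/4$ answers at once. Third, one can interpolate. Cut the graph into regions with $O(k^2)$ vertices each, such that a path can leave a region only through one of at most $k$ boundary vertices. A path from $u$ to a vertex $v$ outside the region of $u$ exists if and only if the set $A_u$ of boundary vertices that $u$ reaches inside its region meets the set $B_v$ of boundary vertices that reach $v$. These sets can be maintained in amortized time $\tilde O(n/k+k^2)$ (Section~\ref{sec:A}), and intersecting them takes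 $O(k)$ time. In all three algorithms the product of the update bound and the query bound is at least of order $n$, and polylogarithmic query time saves only a polylogarithmic factor in the update time. One might guess that this product is a barrier. It is not.

All bounds below refer to the word RAM with words of $O(\log n)$ bits.

\begin{theorem}\label{thm:A}
There is a decremental transitive closure algorithm for planar digraphs with total update time $\tilde O(n^{2-1/21})$, including initialization, for every online deletion sequence, and $O(1)$ query time. Hence its amortized update time is $O(n^{1-1/22})$.
\end{theorem}

\begin{theorem}\label{thm:B}
There is a decremental transitive closure algorithm for planar digraphs with total update time $\tilde O(n^{9/5})$ (amortized $\tilde O(n^{4/5})$), including initialization, and $O(1)$ query time.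
\end{theorem}

\begin{theorem}\label{thm:C}
There is a randomized decremental transitive closure algorithm for planar digraphs, whose answers are always correct, with expected total update time $\tilde O(n^{7/4})$ (amortized $\tilde O(n^{3/4})$) and $O(1)$ query time.
\end{theorem}

Theorem~\ref{thm:A} alone answers the question, and its proof shows the method in its simplest form. In Theorems~\ref{thm:A} and~\ref{thm:B} the only dynamic data structure used as a black box is the single-source structure of \cite{IKLS}, and everything else is deterministic; Theorem~\ref{thm:C} also uses \cite{BPW}. We claim no optimality for the exponents.

The idea is to replace the intersection test in the third algorithm by a table lookup. A table with an entry for every pair $(u,v)$ is too large, but the test depends on $v$ only through the set $B_v$. So we index the table of a region by pairs (vertex $u$ of the region, set $S$) and let each $v$ point to the row of its current set. The table must get a row for every set that occurs for \emph{any} vertex at \emph{any} time, and the method works because there are only $k^{O(1)}$ such sets, independently of $n$ and of the number of deletions. Section~\ref{sec:vc} proves this bound. Section~\ref{sec:tools} collects the algorithmic tools, and Sections~\ref{sec:A}, \ref{sec:B} and~\ref{sec:C}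 prove the three theorems.

\section{Reachability sets along a deletion sequence}\label{sec:vc}

We write $a\to_H b$ if the digraph $H$ has a directed path, possibly trivial, from $a$ to $b$. The \emph{underlying graph} of a digraph is the simple undirected graph obtained by forgetting directions; we say \emph{arc} for directed and \emph{edge} for undirected links. In this section $G_0\supseteq G_1\supseteq\cdots$ are digraphs on a common finite vertex set $V$, and $X\subseteq V$ is a set of vertices called \emph{portals}. Put
\[
B_v^t=\{b\in X: b\to_{G_t}v\},\qquad \mathcal F(X)=\{B_v^t: v\in V,\ t\ge 0\}.
\]
For fixed $v$ the sets $B_v^t$ decrease with $t$, so they take at most $|X|+1$ values and $|\mathcal F(X)|\le |V|\,(|X|+1)$. We want a bound that is polynomial in $|X|$ and does not depend on $|V|$.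

A family $\mathcal F$ of subsets of $X$ \emph{shatters} a set $T\subseteq X$ if every subset of $T$ has the form $F\cap T$ with $F\in\mathcal F$. The largest size of a shattered set is the VC-dimension of $\mathcal F$. The following textbook fact turns a bound on this dimension into a bound on the size.

\begin{lemma}[Sauer--Shelah]\label{lem:sauer}
A family of subsets of a $k$-element set that shatters no $(d+1)$-element set has at most $\sum_{i\le d}\binom ki\le(k+1)^d$ members.
\end{lemma}

(The inequality holds because a subset with at most $d$ elements can be written as a list of length $d$ over the $k$ elements and one blank symbol.)

\subsection{Four portals}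

\begin{example}\label{ex:star}
Let $X=\{b_1,\dots,b_k\}$ and let $G_0$ be the star with arcs $b_i\to x$. Then $B_x^t$ is the set of tails of the surviving arcs. Every subset of $X$ equals $\{b\in X:b\to_H x\}$ for some subgraph $H$ of $G_0$, so the family taken over all subgraphs has $2^k$ members although $G_0$ is planar. Along one deletion sequence the sets $B_x^t$ form a chain, and $\mathcal F(X)$ consists of at most $k+1$ sets $B_x^t$ and the singletons $B^t_{b_i}=\{b_i\}$. For $k=4$ one deletion sequence produces $\{b_1,b_3\}$ and another produces $\{b_2,b_4\}$, but no sequence produces both.
\end{example}

Can $\{b_1,b_3\}$ occur at one vertex $v$ at a time $s$, and $\{b_2,b_4\}$ at another vertex $w$ at a time $t\ge s$? With the four arcs $b_1\to v$, $b_3\to v$, $b_2\to w$, $b_4\to w$ it does. Suppose, however, that $b_1,b_2,b_3,b_4$ lie in this cyclic order on the outer face, as in Figure~\ref{fig:cross}. The paths from $b_1$ and $b_3$ to $v$ cut the drawing into two parts, so one of the paths to $w$, say the one from $b_2$, meets them at a vertex $x$. The path from $b_2$ to $x$ exists at time $t$, hence also at the earlier time $s$, and at time $s$ it continues from $x$ to $v$. So $b_2\in B_v^s$, which was excluded. The argument has two halves: paths that certify disjoint sets cannot meet, which needs only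 that the graphs are nested, and certain paths must meet, which needs only planarity. We isolate the first half.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.0]
\draw[gray] (0,0) circle (2);
\node[circle,fill,inner sep=1.5pt,label=left:$b_1$] (b1) at (-2,0) {};
\node[circle,fill,inner sep=1.5pt,label=above:$b_2$] (b2) at (0,2) {};
\node[circle,fill,inner sep=1.5pt,label=right:$b_3$] (b3) at (2,0) {};
\node[circle,fill,inner sep=1.5pt,label=below:$b_4$] (b4) at (0,-2) {};
\node[circle,fill,inner sep=1.5pt,label=above left:$x$] (x) at (-0.6,0.1) {};
\node[circle,fill,inner sep=1.5pt,label=above:$v$] (v) at (0.8,0.1) {};
\node[circle,fill,inner sep=1.5pt,label=right:$w$] (w) at (-0.4,-1) {};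
\draw[->,thick] (b1) -- (x);
\draw[->,thick] (x) -- (v);
\draw[->,thick] (b3) -- (v);
\draw[->,thick,dashed] (b2) -- (x);
\draw[->,thick,dashed] (x) -- (w);
\draw[->,thick,dashed] (b4) -- (w);
\end{tikzpicture}
\caption{Four portals in cyclic order on the outer face. The solid paths from $b_1,b_3$ to $v$ exist at time $s$; the dashed paths from $b_2,b_4$ to $w$ exist at a time $t\ge s$, hence also at time $s$. The two systems must share a vertex $x$, so $b_2$ reaches $v$ at time $s$.}\label{fig:cross}
\end{figure}

Fix $T\subseteq X$. A nonempty set $S\subseteq T$ is a \emph{trace} if $S=B_v^t\cap T$ for some $v$ and $t$. In that case choose for each $b\in S$ a directed path from $b$ to $v$ in $G_t$. The union of these paths, with directions forgotten, is a \emph{witness} of $S$. All the paths end at $v$, so a witness of $S$ is a connected subgraph of the underlying graph of $G_0$ that contains $S$.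

\begin{lemma}\label{lem:disjoint}
If $S$ and $S'$ are disjoint traces on $T$, then every witness of $S$ is vertex-disjoint from every witness of $S'$.
\end{lemma}

\begin{proof}
Let the witnesses come from $S=B_v^s\cap T$ and $S'=B_w^t\cap T$. By symmetry $s\le t$. Suppose a vertex $x$ lies on the chosen path from $a\in S$ to $v$ and on the chosen path from $c\in S'$ to $w$. The part of the second path from $c$ to $x$ lies in $G_t\subseteq G_s$, and the part of the first path from $x$ to $v$ lies in $G_s$. Hence $c\in B_v^s\cap T=S$, which contradicts $S\cap S'=\emptyset$.
\end{proof}

For the second half, recall that deleting, contracting or subdividing edges preserves planarity and that $K_5$ is not planar. Thus a planar graph has no \emph{$K_5$ minor}: it has no five pairwise disjoint vertex sets (\emph{branch sets}), each inducing a connected subgraph, with an edge between every two of them. We express the condition that the portals lie on one face by means of an extra vertex placed in that face.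

\begin{lemma}\label{lem:face}
Suppose that the graph obtained from the underlying graph of $G_0$ by adding a new vertex $z$ adjacent to all vertices of $X$ is planar. Then $\mathcal F(X)$ shatters no $4$-element set, and $|\mathcal F(X)|\le(|X|+1)^3$.
\end{lemma}

\begin{proof}
Fix a plane drawing of the graph with $z$. Suppose $T=\{b_1,b_2,b_3,b_4\}$ is shattered, where the indices follow the cyclic order of the edges $zb_i$ around $z$. Then $\{b_1,b_3\}$ and $\{b_2,b_4\}$ are disjoint traces. By Lemma~\ref{lem:disjoint} their witnesses contain vertex-disjoint undirected paths $Q_{13}$ from $b_1$ to $b_3$ and $Q_{24}$ from $b_2$ to $b_4$. Keep only these two paths and the four edges $zb_i$. Now $zb_i$ and $zb_{i+1}$ (indices modulo $4$) are consecutive around $z$, so a new edge $b_ib_{i+1}$ can be drawn alongside the path $b_izb_{i+1}$. Each side of each edge $zb_i$ is followed by exactly one new edge, so no crossing arises. The result is a plane drawing of a subdivision of $K_5$ on $z,b_1,\dots,b_4$, which is impossible. The count follows from Lemma~\ref{lem:sauer} with $d=3$.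
\end{proof}

The number $4$ cannot be replaced by $3$, even without deletions. Take a hexagon $b_1v_{12}b_2v_{23}b_3v_{13}$ with all arcs directed away from the $b_i$, a vertex $y$ inside with arcs from $b_1,b_2,b_3$, and an isolated vertex. The vertex $z$ fits outside, and the eight vertices realize the eight subsets of $\{b_1,b_2,b_3\}$.

\subsection{Portals in general position}

If the portals do not lie on one face, there is no cyclic order and no vertex $z$, and the whole $K_5$ minor has to be built from witnesses. We need five branch sets and ten connectors, each connector meeting its own two branch sets and nothing else. Two witnesses are forced to meet when their traces share an element, and forced to avoid each other when their traces are disjoint. So we take one element of $T$ for each incidence between a vertex and an edge of $K_5$; there are $20$ incidences.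

\begin{lemma}\label{lem:planar}
Suppose that the underlying graph of $G_0$ is planar. Then $\mathcal F(X)$ shatters no $20$-element set, and $|\mathcal F(X)|\le(|X|+1)^{19}$.
\end{lemma}

\begin{proof}
Suppose a $20$-element set $T$ is shattered, and name its elements $\tau_{ij}$ for $i,j\in\{1,\dots,5\}$, $i\ne j$. Put $S_i=\{\tau_{ij}:j\ne i\}$, and $E_{ij}=\{\tau_{ij},\tau_{ji}\}$ for $i<j$. These sets are traces; fix witnesses $H_i$ of $S_i$ and $H_{ij}$ of $E_{ij}$. The five sets $S_i$ are pairwise disjoint, the ten sets $E_{ij}$ are pairwise disjoint, and $E_{ij}\cap S_l=\emptyset$ for $l\notin\{i,j\}$. By Lemma~\ref{lem:disjoint} the same disjointness relations hold for the witnesses.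

The graph $H_{ij}$ is connected, and it meets $H_i$ in $\tau_{ij}$ and $H_j$ in $\tau_{ji}$. Let $Q_{ij}$ be a shortest path in $H_{ij}$ from a vertex of $H_i$ to a vertex of $H_j$. It has at least one edge, because $H_i$ and $H_j$ are disjoint. Its internal vertices avoid $H_i$ and $H_j$ by minimality, and they avoid every other $H_l$ because $H_{ij}$ does. The ten paths $Q_{ij}$ are pairwise disjoint. Add the internal vertices of $Q_{ij}$ to the vertex set of $H_i$, for all $i<j$. This gives five disjoint connected sets, and the last edge of $Q_{ij}$ joins the $i$th to the $j$th. So the underlying graph of $G_0$ has a $K_5$ minor, a contradiction. The count follows from Lemma~\ref{lem:sauer} with $d=19$.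
\end{proof}

\begin{remark}\label{rem:hyp}
Both hypotheses are needed. If the graphs are not nested, the star of Example~\ref{ex:star} gives $2^{|X|}$ sets. If planarity is dropped, a single digraph with a vertex $v_S$ and arcs $b\to v_S$, $b\in S$, for every $S\subseteq X$ does the same. Planarity enters only through an excluded minor; the same proof with the $18$ vertex-edge incidences of $K_{3,3}$ replaces $20$ by $18$. We do not pursue this, since Lemma~\ref{lem:face} leads to much better exponents.
\end{remark}

\section{Algorithmic tools}\label{sec:tools}

Let $n\ge2$. Loops do not affect reachability and are ignored. Parallel arcs are grouped at initialization; we keep their multiplicity and act only when the last copy is deleted, at an extra cost of $O(n+m)$ in total. So we assume that there are no loops and no parallel arcs, and $m=O(n)$. A \emph{step} is the processing of one deletion; there are $O(n)$ steps.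

\subsection{Reduction to a connected plane graph of maximum degree three}\label{sec:reduce}

The decomposition that we use needs bounded degrees, and Section~\ref{sec:B} needs connectivity. Take the underlying graph of the input and join its components in a chain by auxiliary edges, which carry no arcs. These edges are bridges, so the graph stays planar; embed it in the plane. Every edge carries at most two arcs, and two arcs on one edge have opposite directions. Replace each vertex of degree $d\ge4$ by a cycle of $d$ new vertices, one for each incident edge, in the cyclic order of these edges in the embedding. Each edge of the cycle carries two opposite arcs, which are never deleted. The result is a connected plane graph $G^+$ of maximum degree at most $3$ with $N$ vertices, $n\le N=O(n)$, computed in $O(n)$ time.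

Choose for each original vertex a representative: the vertex itself or a vertex of its cycle. Each cycle is strongly connected at all times, so a path between original vertices expands to a walk between their representatives; conversely, contracting the cycles turns a path between representatives into a walk between the original vertices. Deletions correspond one to one. From now on $V=V(G^+)$, the digraphs on $V$ after $0,1,2,\dots$ deletions are $G_0\supseteq G_1\supseteq\cdots$, and $G$ denotes the current one. The graph $G^+$ never changes, and it contains the underlying graph of every $G_t$.

\subsection{Single-source reachability}

\begin{theorem}[\cite{IKLS}]\label{thm:ssr}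
For a planar digraph on $M$ vertices and a fixed source, any online sequence of arc deletions can be processed in $O(M\log^2M\log\log M)$ total time, including initialization, while the set of vertices reachable from the source is maintained explicitly.
\end{theorem}

We also need to learn, after each deletion, which vertices have just been lost.

\begin{lemma}\label{lem:list}
Let a digraph $H$ undergo arc deletions, and suppose that reachability from a fixed source $s$ can be tested in $O(1)$ time. Then after each deletion the vertices that have just become unreachable can be listed, with extra work $O(|V(H)|+|E(H)|)$ in total over all deletions.
\end{lemma}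

\begin{proof}
Keep a bit for each vertex that records whether it was reachable before the current deletion. Let $(x,y)$ be deleted and let $z$ be a vertex that becomes unreachable. Before the deletion $z$ was reached by a simple path, and this path used $(x,y)$. Its part from $y$ to $z$ does not use $(x,y)$ and survives. All vertices of this part, including $y$, were reachable before, and none is reachable now, since otherwise $z$ would be. Hence, unless $y$ was reachable and no longer is, nothing changes and the step costs $O(1)$. Otherwise a forward search from $y$, restricted to vertices that were reachable and no longer are, finds exactly the lost vertices; we then clear their bits. A vertex is lost at most once, so it and its outgoing arcs are scanned at most once.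
\end{proof}

An \emph{SSR structure for $(H,s)$} is the structure of Theorem~\ref{thm:ssr} together with Lemma~\ref{lem:list}. For planar $H$ it costs $\tilde O(|V(H)|)$ in total, gives the bits $[s\to_Hv]$ in $O(1)$ time, and reports each vertex in the step in which it is lost.

\subsection{Divisions}

\begin{theorem}[\cite{Fred}]\label{thm:div}
There is a constant $c$ such that for a planar $N$-vertex graph of maximum degree at most $3$ and $1\le r\le N$ one can compute in $O(N\log N)$ time $O(N/r)$ vertex sets, called regions, that cover all vertices and have the following properties. Each region has $O(r)$ vertices, and each vertex of a region is either an interior or a boundary vertex of it. An interior vertex of a region lies in no other region, and all its neighbors lie in that region. A vertex that lies in at least two regions is a boundary vertex of each of them. Each region has at most $c\sqrt r$ boundary vertices.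
\end{theorem}

We apply this to $G^+$ and write $\partial P$ for the set of boundary vertices of the region $P$. Summing over the $O(n/r)$ regions gives
\begin{equation}\label{eq:div}
\sum_P|P|=O(n),\qquad \sum_P|\partial P|=O(n/\sqrt r).
\end{equation}
For every $v\in V$ we fix one region $P(v)$ that contains $v$.

\subsection{Canonical identifiers of sets}\label{sec:ids}

A vertex must find the table row of its current set quickly, so equal sets must be recognized as equal, no matter how they arose.

\begin{lemma}\label{lem:ids}
Let $X$ be a ground set of size $O(n)$. One can maintain variables whose values are subsets of $X$, each initially empty, under polynomially many insertions and removals of single elements, deterministically in $O(\log^2n)$ time per operation, $O(1)$ time per variable and $O(\log^2 n)$ time for setting up, so that each variable holds an integer identifier with these properties. Two values, current or past, are equal if and only if their identifiers are equal. Identifiers are issued as consecutive integers, $O(\log n)$ per operation. The bit vector of a value can be read from its identifier in $O(|X|+1)$ time.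
\end{lemma}

\begin{proof}
Pad bit vectors with zeros to length $2^h$, the least power of two that is at least $|X|$. A \emph{node} of level $j$ represents a bit string of length $2^j$. The two nodes of level $0$ are the bits. A node of level $j\ge1$ is a triple consisting of $j$ and the identifiers of the nodes for the two halves of its string. All triples are kept in one balanced search tree; a triple that is requested and not found is inserted and gets the next unused integer. By induction on $j$, two nodes of level $j$ have the same identifier if and only if they represent the same string. The identifier of a set is that of its node of level $h$. Setting up creates the $h$ nodes of the zero strings. To flip a bit, descend from the node of level $h$ to that bit and request, from the bottom up, the $h$ nodes on this path with one child replaced. The search tree has polynomial size, so each request takes $O(\log n)$ time. Expanding a node of level $h$ recursively yields its string in $O(2^h)$ time.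
\end{proof}

We use these variables to hold sets such as $B_v^t$, according to the following protocol. In one step a variable may lose several elements one after another, and the intermediate values need not belong to the family whose size we have bounded. So we call a set \emph{recorded} only if it is the value of some variable after initialization or at the end of some step, and only recorded sets get a \emph{row} (a data record specified later). An array indexed by identifiers, extended by doubling, holds a pointer to the row of each recorded set; its cost is covered by the creation of nodes. During a step we list the variables that are touched. At the end of the step we look up the identifier of each touched variable, create the row if there is none, and store with the variable a direct pointer to its row. Apart from the creation of rows this costs $O(1)$ per operation. Initialization inserts the initial elements and treats all variables as touched.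

\section{Tabulating the intersection test: proof of Theorem~\ref{thm:A}}\label{sec:A}

Compute a division of $G^+$ with a parameter $r$ to be chosen, and let $k=\lceil c\sqrt r\,\rceil$. Then $|\partial P|\le k$ for each region, $r=\Theta(k^2)$, and $\sum_P|\partial P|=O(n/k)$ by \eqref{eq:div}. For a fixed region $P$, which we suppress in the notation, let
\[
A_u=\{b\in\partial P: u\to_{G[P]}b\}\quad(u\in P),\qquad B_v=\{b\in\partial P: b\to_Gv\}\quad(v\in V).
\]
The sets $A_u$ are local and cheap to maintain because regions are small. The sets $B_v$ are global and affordable because there are few boundary vertices.

\begin{lemma}\label{lem:portalA}
Let $u\in P$ and $v\in V$. Then $u\to_Gv$ if and only if $v\in P$ and $u\to_{G[P]}v$, or $A_u\cap B_v\neq\emptyset$.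
\end{lemma}

\begin{proof}
Each of the two conditions gives a walk from $u$ to $v$ in $G$. Conversely, let $\pi$ be a path from $u$ to $v$ in $G$. If $\pi$ stays in $P$, the first condition holds. Otherwise let $x$ be the last vertex of $\pi$ before it first leaves $P$. Then $x$ has a neighbor outside $P$, so it is not interior and $x\in\partial P$. Also $u\to_{G[P]}x\to_Gv$, so $x\in A_u\cap B_v$.
\end{proof}

\paragraph{The data.} For every region $P$ we maintain:
\begin{itemize}
\item[(A1)] an SSR structure for $(G,b)$, for every $b\in\partial P$;
\item[(A2)] an SSR structure for $(G[P],u)$, for every $u\in P$; these give the bits $[u\to_{G[P]}v]$ and the bit vectors of the sets $A_u$;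
\item[(A3)] a variable of Lemma~\ref{lem:ids} with ground set $\partial P$ and value $B_v$, for every $v\in V$, with its row pointer;
\item[(A4)] for every recorded set $S\subseteq\partial P$ a row, consisting of the bit vector of $S$ and the counters $\operatorname{cnt}_S[u]=|A_u\cap S|$ for $u\in P$;
\item[(A5)] an array of length $N$ that gives for each $v\in V$ its local index in $P$, or the information that $v\notin P$.
\end{itemize}
In addition, each arc stores the list of the regions that contain both its ends, with its local index in each of them.

\paragraph{A step.} The deleted arc is forwarded to all structures (A1) and to the structures (A2) of the regions in its list. When the structure for $(G[P],u)$ reports the loss of some $b\in\partial P$, we remove $b$ from $A_u$, scan the existing rows of $P$, and decrement $\operatorname{cnt}_S[u]$ for those with $b\in S$. When the structure for $(G,b)$ reports the loss of $v$, we remove $b$ from the variable $B_v$. Finally, rows are created and pointers set as in Section~\ref{sec:ids}; the counters of a new row are computed from the sets $A_u$, which are by then up to date.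

\paragraph{A query.} Given $(u,v)$, let $P=P(u)$ and answer yes if and only if $v\in P$ and $u\to_{G[P]}v$, or $\operatorname{cnt}_{B_v}[u]>0$. This takes a constant number of lookups in (A5), (A2), the row pointer of $B_v$ and its row. The set $S$ of a row never changes, only the sets $A_u$ do, so the counters are exact at the end of every step; and then every current $B_v$ points to its row. By Lemma~\ref{lem:portalA} the answer is correct.

\paragraph{Total update time.} The reduction and the division cost $\tilde O(n)$.

(A1) There are $O(n/k)$ structures of cost $\tilde O(n)$ each. Forwarding $O(n)$ deletions to each costs $O(n^2/k)$. Total: $\tilde O(n^2/k)$.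

(A2) Since degrees are at most $3$, the graph $G_0[P]$ has $O(|P|)$ arcs. The $|P|$ structures of $P$, with forwarding, cost $\tilde O(|P|^2)=\tilde O(r|P|)$, and \eqref{eq:div} gives the total $\tilde O(nr)=\tilde O(nk^2)$. (Items (A1), (A2) and (A5) alone give the third algorithm of Section~\ref{sec:intro}, which tests $A_u\cap B_v\ne\emptyset$ portal by portal.)

(A3) Each pair $(b,v)$ with $b\in\partial P$, $v\in V$ causes at most one insertion, at initialization, and at most one removal. This costs $\tilde O(n\sum_P|\partial P|)=\tilde O(n^2/k)$, plus $O(n)$ per region for the variables, which is $O(n^2/r)$.

(A4) Every recorded set of $P$ belongs to $\mathcal F(\partial P)$ for the sequence $G_0\supseteq G_1\supseteq\cdots$, so by Lemma~\ref{lem:planar} at most $D=(k+1)^{19}$ rows are ever created for $P$. Creating a row costs $O(rk)$. An element leaves some $A_u$ at most $|P|\,|\partial P|=O(rk)$ times, and each such event costs $O(D)$. This is $O(Drk)$ per region and $O(nDk)=O(nk^{20})$ in total. Here the bound over all times is essential: the trivial bound $D\le N(k+1)$ would give only $O(n^2k^2)$.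

(A5) The arrays cost $O(n)$ per region, $O(n^2/r)$ in total.

The sum is $\tilde O(n^2/k+nk^{20})$. Take $r=\lceil n^{2/21}\rceil\le N$, so that $k=\Theta(n^{1/21})$. Both terms are then $\tilde O(n^{2-1/21})$. Since $1/21>1/22$, the polylogarithmic factor is absorbed in $O(n\cdot n^{1-1/22})$. This proves Theorem~\ref{thm:A}.

\section{Portals on one face: proof of Theorem~\ref{thm:B}}\label{sec:B}

With $O(k^d)$ recorded sets per region, the computation above gives $\tilde O(n^2/k+nk^{d+1})$. We would like to use Lemma~\ref{lem:face} and get $d=3$. The obstacle is that the paths counted by $B_v$ may run through the region itself, so they live in the whole graph, where the boundary vertices need not share a face. We therefore cut a path from $u$ to $v$ at the \emph{last} arc $e$ that leaves the part containing $u$. After $e$ the path stays in one component of the complement, and with respect to this component the candidates for $e$ do lie on one face, provided the part is connected. The price is that the portion from $u$ to $e$ is no longer local; it is handled by a second, small table.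

\subsection{Pieces}

Compute a division with parameter $r$ and let $W_P=\{v\in V:P(v)=P\}$. These sets partition $V$, and $W_P$ contains all interior vertices of $P$, because such a vertex lies in no other region. For $U\subseteq V$ let $\delta(U)$ be the set of edges of $G^+$ with exactly one end in $U$. Let $xy\in\delta(W_P)$ with $x\in W_P$. If $x\notin\partial P$, then $x$ is interior, so $y\in P$; as $y\notin W_P$, it is not interior and $y\in\partial P$. Thus every edge of $\delta(W_P)$ has an end in $\partial P$, and $|\delta(W_P)|\le3|\partial P|$. The \emph{pieces} are the vertex sets of the components of the graphs $G^+[W_P]$. For the pieces $W\subseteq W_P$ the cuts $\delta(W)$ partition $\delta(W_P)$. With $k_W=|\delta(W)|$ and $k=\lceil3c\sqrt r\,\rceil$ we get from \eqref{eq:div}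
\begin{equation}\label{eq:pieces}
|W|=O(k^2),\quad k_W\le k,\quad k_W\le3|W|,\quad \sum_Wk_W=O(n/k),\quad\sum_W|W|=N .
\end{equation}
Since $G^+$ is connected, $k_W\ge1$ unless $W=V$. So there are at most $1+\sum_Wk_W$ pieces, which is $O(n/k)$ because $k=O(\sqrt n)$.

\subsection{The outside of a piece}

Fix a piece $W$. An \emph{outer component} is the vertex set $Y$ of a component of $G^+-W$. All neighbors of $Y$ outside $Y$ lie in $W$, so $\delta(Y)$ consists of the edges between $W$ and $Y$, and it is nonempty since $G^+$ is connected. With $k_Y=|\delta(Y)|$ we have $k_Y\ge1$ and $\sum_Yk_Y=k_W$. Let $E_Y$ be the set of arcs of $G_0$ with tail in $W$ and head in $Y$. Each edge of $\delta(Y)$ carries at most one such arc, so $|E_Y|\le k_Y$. For $v\in Y$ put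
\[
B_v^t=\{e\in E_Y: e\in G_t \text{ and } \operatorname{head}(e)\to_{G_t[Y]}v\}.
\]
To see these as reachability sets of portals, let $D_t$ be the digraph with vertex set $Y\cup\{p_e:e\in E_Y\}$ whose arcs are those of $G_t[Y]$ and the arcs $p_e\to\operatorname{head}(e)$ for $e\in E_Y\cap G_t$. Think of $p_e$ as the midpoint of $e$. Then $D_0\supseteq D_1\supseteq\cdots$, no arc enters any $p_e$, and $B_v^t=\{e\in E_Y:p_e\to_{D_t}v\}$. Taking arcs as portals has two advantages: the deletion of $e$ itself is recorded in $B_v^t$, and the ground sets $E_Y$ of different outer components are disjoint.

\begin{lemma}\label{lem:outer}
The digraphs $D_t$ are planar, and the family $\{B_v^t:v\in Y,\ t\ge0\}$ has at most $(k_Y+1)^3$ members.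
\end{lemma}

\begin{proof}
The graph $G^+[V\setminus Y]$ is connected: $V\setminus Y$ consists of $W$, which induces a connected subgraph, and the other outer components, each of which is connected and adjacent to $W$. In $G^+$, subdivide the edge carrying $e$ by a vertex $p_e$, for each $e\in E_Y$, and contract $V\setminus Y$ to a single vertex $z$. The resulting graph is planar. It contains the underlying graph of $D_0$ and the edges $zp_e$ for all $e\in E_Y$. So Lemma~\ref{lem:face} applies to the sequence $D_t$ with $X=\{p_e:e\in E_Y\}$, and our family corresponds to a subfamily of $\mathcal F(X)$.
\end{proof}

The contraction to a single vertex is the point where the pieces must be connected. Geometrically, $\delta(Y)$ is a bond of $G^+$ (both sides are connected), and by the duality of bonds and cycles \cite[Prop.~4.6.1]{Diestel} one simple closed curve crosses each of its edges once and separates $Y$ from the rest; the $p_e$ are crossing points.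

\subsection{Targets}

Let $X_W$ be the set of tails of the arcs of $G_0$ that leave $W$. Then $|X_W|\le k_W$, and $\operatorname{tail}(e)\in X_W$ for all $e\in E_Y$ and all $Y$. Write $B_v$ and $D$ for the current $B_v^t$ and $D_t$, and put
\begin{gather*}
A_u=\{c\in X_W:u\to_{G[W]}c\},\qquad C_v=\{c\in X_W:c\to_Gv\}\qquad(u,v\in W),\\
C_S=\bigcup_{e\in S}C_{\operatorname{tail}(e)}\qquad(S\subseteq E_Y).
\end{gather*}
For fixed $u$, $v$ and $S$ these sets only shrink as arcs are deleted.

\begin{lemma}\label{lem:portalB}
Let $u\in W$.
\begin{itemize}
\item[(i)] If $v\in W$, then $u\to_Gv$ if and only if $u\to_{G[W]}v$ or $A_u\cap C_v\ne\emptyset$.
\item[(ii)] If $x\in X_W$, then $u\to_Gx$ if and only if $A_u\cap C_x\ne\emptyset$.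
\item[(iii)] If $v$ lies in an outer component $Y$, then $u\to_Gv$ if and only if $A_u\cap C_{B_v}\ne\emptyset$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Each condition gives a walk from $u$ to $v$. Conversely, a path from $u$ to $v$ either stays in $W$, or the tail $c$ of its first arc leaving $W$ lies in $X_W$ and satisfies $u\to_{G[W]}c\to_Gv$.

(ii) By (i) it suffices to note that $u\to_{G[W]}x$ implies $x\in A_u\cap C_x$.

(iii) We show that $u\to_Gv$ if and only if $u\to_G\operatorname{tail}(e)$ for some $e\in B_v$; the claim then follows from (ii) and the definition of $C_S$. If $e\in B_v$ and $u\to_G\operatorname{tail}(e)$, then $e\in G$ and $\operatorname{head}(e)\to_Gv$, so $u\to_Gv$. Conversely, on a path from $u$ to $v$ let $e$ be the last arc with tail in $W$; it exists because $u\in W$ and $v\notin W$. No vertex after $\operatorname{tail}(e)$ lies in $W$: the last vertex is $v$, and any other is the tail of a later arc. So the rest of the path lies in one outer component, which is $Y$ since it contains $v$. Hence $e\in B_v$, and $u\to_G\operatorname{tail}(e)$.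
\end{proof}

We store the sets $B_v$, $v\in Y$, in variables of Lemma~\ref{lem:ids} with ground set $E_Y$. A \emph{target} of $W$ is a vertex $v\in W$ (a \emph{vertex target}) or a recorded set $S\subseteq E_Y$ for some outer component $Y$ (a \emph{set target}). For a target $\tau$ and $u\in W$ let
\[
R(u,\tau)=[A_u\cap C_\tau\neq\emptyset].
\]
Suppose that the row of $\tau$ gives $R(u,\tau)$ in $O(1)$ time. A query $(u,v)$ is then answered in the piece $W$ that contains $u$: if $v\in W$, yes if and only if $u\to_{G[W]}v$ or $R(u,v)=1$; otherwise yes if and only if $R(u,B_v)=1$. This is correct by Lemma~\ref{lem:portalB}. It takes $O(1)$ time if each vertex stores its piece and its local index there, and each piece $W$ stores, for each $v\notin W$, the row pointer of $B_v$.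

Let $T_W$ be the number of set targets ever created for $W$. By Lemma~\ref{lem:outer}, $1\le k_Y\le k$ and $\sum_Yk_Y=k_W$,
\begin{equation}\label{eq:targets}
T_W\le\sum_Y(k_Y+1)^3\le8\sum_Yk_Y^3\le8k^2k_W\le 8k^3 .
\end{equation}

\subsection{Maintaining the sets}

Theorems~\ref{thm:B} and~\ref{thm:C} differ only in how they obtain $R$ from the sets $A_u$ and $C_\tau$. The common part is the following.

\begin{proposition}\label{prop:sets}
In total time $\tilde O(n^2/k+nk^3)$, not counting the data for $R$, one can maintain for all pieces $W$ the bits $[u\to_{G[W]}v]$ for $u,v\in W$, the targets and row pointers, and the bit vectors of the sets $A_u$ and $C_\tau$, and report every loss of an element from a set $A_u$ or $C_\tau$ in the step in which it happens.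
\end{proposition}

\begin{proof}
We describe the data for a piece $W$ and sum the costs with \eqref{eq:pieces}.

\emph{Tables.} At initialization we compute the outer components and, for each vertex and each arc, its position relative to $W$ and its local index. This costs $O(n)$ per piece, $O(n^2/k)$ in total.

\emph{Large structures.} We run SSR structures for $(G,c)$, $c\in X_W$, and for $(D,p_e)$, $e\in E_Y$, for every outer component $Y$; the digraph $D$ is planar by Lemma~\ref{lem:outer} and has at most $|Y|+k_Y=O(n)$ vertices. There are at most $2\sum_Wk_W=O(n/k)$ structures of cost $\tilde O(n)$ each. The tables tell in $O(1)$ time whether a deleted arc corresponds to an arc of a given $D$, so forwarding costs $O(n^2/k)$. Total: $\tilde O(n^2/k)$.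

\emph{Small structures.} SSR structures for $(G[W],u)$, $u\in W$, give the bits $[u\to_{G[W]}v]$ and the sets $A_u$ with their losses. With forwarding they cost $\sum_W\tilde O(|W|^2)=\tilde O(nk^2)$.

\emph{The variables $B_v$.} The element $e$ is removed from $B_v$ when the structure for $(D,p_e)$ reports the loss of $v$. Each pair $(e,v)$ with $e\in E_Y$, $v\in Y$ causes at most one insertion and one removal, and there are at most $\sum_Yk_Y|Y|\le Nk_W$ pairs. Together with $O(n)$ per piece for the variables and $\tilde O(1)$ per ground set, the total is $\tilde O(n^2/k)$.

\emph{The sets $C_v$, $v\in W$.} They are read from the structures for $(G,c)$, which also report their losses. This costs $O(k_W|W|+|W|)$ per piece, $O(nk)$ in total.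

\emph{The sets $C_S$.} A union can lose $c$ only when all its terms have lost it, so the row of a set target $S$ keeps the bit vector of $S$ and the numbers $\nu_S[c]=|\{e\in S:c\in C_{\operatorname{tail}(e)}\}|$ for $c\in X_W$; then $c\in C_S$ if and only if $\nu_S[c]>0$. New set targets are created at the end of a step, and their numbers are computed from the current sets $C_x$ in $O(k_W^2)$ time each. When $c$ leaves $C_x$ with $x\in X_W$, we consider the at most three arcs $e$ of $G_0$ that leave $W$ and have tail $x$, and decrement $\nu_S[c]$ once for every such $e$ and every existing set target $S\ni e$; a number that reaches $0$ is reported as a loss from $C_S$. There are at most $k_W^2$ such events, each of cost $O(T_W)$. By \eqref{eq:targets} the total is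
\[
\sum_WO(T_Wk_W^2)=O\Bigl(k^4\sum_Wk_W\Bigr)=O(nk^3).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The row of a target $\tau$ of $W$ keeps the counters $|A_u\cap C_\tau|$, $u\in W$, and $R(u,\tau)=1$ if and only if the counter is positive. Now both sets shrink, and in one step the same $c$ may leave both $A_u$ and $C_\tau$; the counter must then drop only once. So the reported losses are applied to the stored bit vectors one at a time, with the invariant that each counter equals the size of the intersection of the two \emph{stored} sets. When $c$ is removed from $A_u$, we decrement the counter of $(u,\tau)$ for every existing $\tau$ whose stored set contains $c$. When $c$ is removed from $C_\tau$, we decrement it for every $u$ whose stored set contains $c$. After all losses of the step are applied, the stored sets are the true ones, and the counters of new targets are computed from them.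

The piece $W$ has at most $T_W+|W|=O(k^3)$ targets. Creating the counters of one target costs $O(|W|k)$. There are at most $|W|k$ losses from sets $A_u$, each of cost $O(k^3)$, and $O(k^3\cdot k)$ losses from sets $C_\tau$, each of cost $O(|W|)$. This is $O(k^4|W|)$ per piece and $O(nk^4)$ in total. With Proposition~\ref{prop:sets} the total update time is $\tilde O(n^2/k+nk^4)$. The choice $r=\lceil n^{2/5}\rceil$ gives $k=\Theta(n^{1/5})$ and total time $\tilde O(n^{9/5})$.
\end{proof}

\section{Rows as reachability instances: proof of Theorem~\ref{thm:C}}\label{sec:C}

A row has $|W|$ entries, but the counters spend up to $|W|k_W$ operations on it, and this is the only source of the term $nk^4$. The row of $\tau$ is itself a reachability problem with one sink: add to $G[W]$ a new vertex $t_\tau$ and the arcs $c\to t_\tau$ for $c\in C_\tau$, and call the result $J_\tau$. Since $t_\tau$ has no outgoing arc, $u\to_{J_\tau}t_\tau$ if and only if $u\to_{G[W]}c$ for some $c\in C_\tau$, that is, $R(u,\tau)=1$. As $G[W]$ and $C_\tau$ only shrink, $J_\tau$ only loses arcs. We have no guarantee that $J_\tau$ is planar, because the vertices of $X_W$ may face different outer components, so Theorem~\ref{thm:ssr} is not available. We use a structure for arbitrary digraphs.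

\begin{theorem}[\cite{BPW}]\label{thm:ssr2}
For arbitrary digraphs with $M$ vertices and $L$ arcs there is a randomized decremental single-source reachability structure with always correct answers, $O(1)$ query time, and expected total update time $\tilde O(M+L)$ for every fixed deletion sequence.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Maintain the data of Proposition~\ref{prop:sets}. When a target $\tau$ of $W$ is created, initialize the structure of Theorem~\ref{thm:ssr2} with source $t_\tau$ in the digraph obtained from the current $J_\tau$ by reversing all arcs, and let the row of $\tau$ point to it. Every later deletion of an arc of $G[W]$ is forwarded to it, and the arc between $c$ and $t_\tau$ is deleted when $c$ leaves $C_\tau$. One query to this structure returns $R(u,\tau)$ in $O(1)$ time, always correctly.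

Theorem~\ref{thm:ssr2} bounds the time for a deletion sequence that does not depend on the random bits, so we check this for the sequences that we feed in. Let the input deletions be chosen online, possibly in response to earlier answers to queries. These answers are always correct, so they are determined by $G_0$ and the deletions made so far; by induction on the steps, the input sequence does not depend on the random bits of the algorithm. The targets, the initial digraphs $J_\tau$ and their deletion sequences are determined by the input sequence. So the bound for fixed sequences applies to each structure, and the expectations add up.

The digraph $J_\tau$ has $|W|+1$ vertices and, since degrees in $G^+$ are at most $3$ and $|C_\tau|\le k_W\le3|W|$, it has $O(|W|)$ arcs. So one target costs $\tilde O(|W|)$ in expectation, including construction and forwarding. With $O(k^3)$ targets per piece the expected cost of all rows is $\sum_W\tilde O(k^3|W|)=\tilde O(nk^3)$. Together with Proposition~\ref{prop:sets} the expected total update time is $\tilde O(n^2/k+nk^3)$. The choice $r=\lceil n^{1/2}\rceil$ gives $k=\Theta(n^{1/4})$ and expected total time $\tilde O(n^{7/4})$.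
\end{proof}

\begin{thebibliography}{9}

\bibitem{BPW}
Bernstein, Probst, Wulff-Nilsen, STOC 2019.

\bibitem{Diestel}
Diestel, \emph{Graph Theory}.

\bibitem{Fred}
Frederickson, SIAM J. Comput., 1987.

\bibitem{IKLS}
Italiano, Karczmarz, {\fontencoding{T1}\selectfont\L\k{a}cki}, Sankowski, \emph{Decremental single-source reachability in planar digraphs}, STOC 2017.

\bibitem{source}
University of Warsaw, Faculty of Mathematics, Informatics and Mechanics, \texttt{https://www.mimuw.edu.pl/\allowbreak media/\allowbreak uploads/\allowbreak doctorates/\allowbreak thesis-adam-karczmarz.pdf}.

\end{thebibliography}
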